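\title{The hyperorder of the solutions of $f'-e^{P}f=1$}

\begin{abstract}
Let $P$ be a nonconstant entire function. We prove that every solution of
$f'-e^{P}f=1$ has hyperorder $\deg P$ if $P$ is a polynomial and infinite
hyperorder if $P$ is transcendental; no solution is exceptional. More precisely, if $R$ and $Q$ are nonzero polynomials, then every solution of
$f'-Re^{P}f=Q$ satisfies $\log\log M(r,f)\sim M(r,P)$ outside a set of finite
logarithmic measure. The proof takes $w=P(z)$ as a local coordinate. This turns the equation into a perturbation of $g'=e^{w}g+1$, for which rapid growth is forced by a Hankel-type integral with the nonzero value $2\pi i$.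
\end{abstract}

\section{The question and the results}\label{sec:intro}

For an entire function $f$ and $r>0$ let
\[
M(r,f)=\max_{|z|=r}|f(z)|,\qquad
T(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta ,
\]
where $\log^+x=\log\max(x,1)$. These are the maximum modulus and the Nevanlinna
characteristic of $f$. The \emph{order} and the \emph{hyperorder} of $f$ are
\[
\sigma(f)=\limsup_{r\to\infty}\frac{\log^+\log^+M(r,f)}{\log r},\qquad
\sigma_2(f)=\limsup_{r\to\infty}\frac{\log^+\log^+T(r,f)}{\log r}.
\]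
The hyperorder is $0$ for functions of finite order, and it grades the
functions of infinite order one exponential higher up: $\sigma_2(e^{h})=\sigma(h)$
for entire $h$ (Lemma~\ref{lem:orders}). Thus $\exp(e^{z^n})$ has hyperorder
$n$. The hyperorder need not be an integer: $h(z)=\cos\sqrt z=\sum_j(-z)^j/(2j)!$
has $M(r,h)=\cosh\sqrt r$, so $e^{h}$ has hyperorder $\frac12$.

Let $P$ be a nonconstant entire function and consider the equation
\begin{equation}\label{eq:basic}
f'-e^{P(z)}f=1 .
\end{equation}
It arises when one compares a function with its derivative: $f$ solves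
\eqref{eq:basic} exactly when $f_1=f+1$ satisfies $(f_1'-1)/(f_1-1)=e^{P}$, and
this relation implies that $f_1$ and $f_1'$ take the value $1$ at the same points with the same
multiplicities. Gundersen and Yang proved that if $P$ is a nonconstant
polynomial, then every solution of \eqref{eq:basic} is an entire function of
infinite order. L.~Z.~Yang proved that if $P$ is a nonconstant entire
function, then the hyperorder of every entire solution, with at most one
exception, is a positive integer or infinity. This leaves the existence of the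
exceptional solution undecided, and the following question is posed in
\cite{problem}.

\begin{quote}
\emph{If $P$ is a nonconstant entire function, is the hyperorder of every solution
of \eqref{eq:basic} a positive integer or infinity?}
\end{quote}

The answer is yes: the exception never occurs. We treat the more general equation
\begin{equation}\label{eq:main}
f'-R(z)e^{P(z)}f=Q(z)
\end{equation}
with polynomials $R$ and $Q$. If $h(z)=\int_0^zR(t)e^{P(t)}\,dt$, then
\eqref{eq:main} says that $(fe^{-h})'=Qe^{-h}$. So the solutions are the functions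
\begin{equation}\label{eq:formula}
f(z)=Ce^{h(z)}+\int_0^zQ(t)e^{h(z)-h(t)}\,dt,\qquad C\in\mathbb C,
\end{equation}
and all of them are entire. A measurable set $E\subset[1,\infty)$ has \emph{finite
logarithmic measure} if $\int_Edr/r<\infty$.

\begin{theorem}\label{thm:main}
Let $P$ be a nonconstant entire function, let $R\not\equiv0$ and $Q\not\equiv0$
be polynomials, and let $f$ be any solution of \eqref{eq:main}. There is a set
$E\subset[1,\infty)$ of finite logarithmic measure, depending only on $P$ and
empty if $P$ is a polynomial, such that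
\begin{equation}\label{eq:asym}
\log\log M(r,f)=(1+o(1))\,M(r,P)\qquad(r\to\infty,\ r\notin E).
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:hyper}
Under the hypotheses of Theorem~\ref{thm:main},
\[
\lim_{r\to\infty}\frac{\log\log T(r,f)}{\log r}=
\begin{cases}\deg P&\text{if $P$ is a polynomial,}\\
\infty&\text{if $P$ is transcendental.}\end{cases}
\]
In particular $\sigma_2(f)\in\{1,2,\dots\}\cup\{\infty\}$. If
$P(z)=cz^n+\cdots$ with $c\ne0$ and $n\ge1$, then moreover
$\log T(r,f)\sim|c|r^n$ as $r\to\infty$.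
\end{corollary}

The case $R=Q=1$ answers the question. Every value is attained: all solutions have
hyperorder $n$ for $P=z^n$ and infinite hyperorder for $P=e^z$.

None of the hypotheses can be omitted. For $P=0$ and $R=Q=1$ the solutions
$Ce^z-1$ have hyperorder $0$. For $R\equiv0$ the solutions are polynomials, and
for $Q\equiv0$ the zero function is a solution. If $R$ and $Q$ may be
arbitrary entire functions, then $R=e^{-P}$, $Q=1$ leads back to $f'-f=1$, and
$R=1$, $Q=e^{P}$ admits the solution $f\equiv-1$.

Two entire functions $f$ and $g$ \emph{share $a$ CM} if $f-a$ and $g-a$ have the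
same zeros with the same multiplicities.

\begin{corollary}[Br\"uck's conjecture for $f'$]\label{cor:share}
Let $a$ be a polynomial, let $f$ be a nonconstant entire function whose
hyperorder is not a positive integer or infinity, and suppose that
$(f'-a)/(f-a)$ is entire without zeros, as when $f$ and $f'$ share $a$ CM. Then
$(f'-a)/(f-a)$ is constant.
\end{corollary}

\section{The upper bound and the possible exception}\label{sec:upper}

We write $\deg P=\infty$ when $P$ is transcendental, and we recall four standard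
facts. First, for entire $f$ and $\delta>0$,
\begin{equation}\label{eq:TM}
T(r,f)\le\log^+M(r,f)\le\frac{2+\delta}{\delta}\,T((1+\delta)r,f);
\end{equation}
the second inequality holds because $\log^+|f|$ is subharmonic and the Poisson
kernel of the disc $|z|<s$ is at most $(s+r)/(s-r)$ on $|z|=r$. Second, \eqref{eq:TM} with
$\delta=1$ and $\log 2r\sim\log r$ give
\begin{equation}\label{eq:sigmaM}
\sigma_2(f)=\limsup_{r\to\infty}\frac{\log^+\log^+\log^+M(r,f)}{\log r}.
\end{equation}
Third, for entire $h$ let $\alpha(r,h)=\max_{|z|=r}\operatorname{Re}h(z)$. The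
Borel--Carath\'eodory inequality, for the radii $r$ and $2r$, gives the second inequality in
\begin{equation}\label{eq:BC}
\alpha(r,h)\le M(r,h)\le2\alpha(2r,h)+3|h(0)| .
\end{equation}
Fourth, if $P=\sum p_jz^j$ is nonconstant, then Cauchy's estimate
$M(r,P)\ge|p_j|r^j$, together with $M(r,P)\sim|c|r^n$ for $P=cz^n+\cdots$, shows that
\begin{equation}\label{eq:MP}
\frac{\log M(r,P)}{\log r}\to\deg P,\qquad M(r,P)\ge c_0r\quad(r\ge1)
\end{equation}
for some $c_0>0$.

\begin{lemma}\label{lem:orders}
Let $h$ be entire and $C\ne0$. Then $\sigma_2(Ce^{h})=\sigma(h)=\sigma(h')$. If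
$h'=e^{P}$ with $P$ nonconstant, then $\sigma_2(Ce^{h})=\deg P$.
\end{lemma}

\begin{proof}
We have $\log M(r,Ce^h)=\log|C|+\alpha(r,h)$, so by \eqref{eq:sigmaM} the number
$\sigma_2(Ce^h)$ is the upper limit of $\log^+\log^+\alpha(r,h)/\log r$. By
\eqref{eq:BC} this upper limit does not change when $\alpha(r,h)$ is replaced by
$M(r,h)$, and this gives $\sigma(h)$. The equality $\sigma(h)=\sigma(h')$ follows from
$M(r,h)\le|h(0)|+rM(r,h')$ and from Cauchy's estimate $M(r,h')\le M(r+1,h)$.
Finally $\log M(r,e^P)=\alpha(r,P)$ lies between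
$\frac12M(r/2,P)-\frac32|P(0)|$ and $M(r,P)$ by \eqref{eq:BC}, so
$\sigma(e^P)=\deg P$ by \eqref{eq:MP}.
\end{proof}

\begin{proposition}\label{prop:upper}
Under the hypotheses of Theorem~\ref{thm:main},
$\log^+\log^+M(r,f)\le(1+o(1))M(r,P)$ as $r\to\infty$, without exceptional set.
\end{proposition}

\begin{proof}
Let $|z|=r$ and let $t$ lie on the segment $[0,z]$. Then
$|h(z)-h(t)|\le rM(r,R)e^{M(r,P)}$, and \eqref{eq:formula} with $C=f(0)$ and $h(0)=0$ gives
\[
M(r,f)\le\bigl(|f(0)|+rM(r,Q)\bigr)\exp\bigl(rM(r,R)e^{M(r,P)}\bigr).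
\]
Hence $\log^+\log^+M(r,f)\le M(r,P)+O(\log r)$, and $\log r=o(M(r,P))$ by
\eqref{eq:MP}.
\end{proof}

These two statements show where a single exception could come from. By
Proposition~\ref{prop:upper}, \eqref{eq:sigmaM} and \eqref{eq:MP}, every solution
of \eqref{eq:basic} has hyperorder at most $\deg P$. Two distinct solutions
differ by $Ce^h$ with $C\neq0$ and $h'=e^P$, which has hyperorder $\deg P$. Since
$M(r,f_1-f_2)\le2\max_jM(r,f_j)$, they cannot both have smaller hyperorder. So at
most one solution grows slowly, but a comparison of solutions cannot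
exclude that one. It is a plausible object: where $\operatorname{Re}P$ is
large, the small function $-e^{-P}$ balances the terms $-e^{P}f$ and $1$. The question is
whether a single entire solution can stay near this balance everywhere.

\section{The case $P(z)=z$}\label{sec:model}

Consider $f'-e^zf=1$, that is, $(fe^{-e^z})'=e^{-e^z}$. On the real axis a small
solution does exist. The solution
$f_0(z)=-e^{e^z}\int_z^{+\infty}e^{-e^t}dt$, where the path ends along the
positive real axis, satisfies
\[
|f_0(x)|=e^{e^x}\int_{e^x}^\infty e^{-u}\,\frac{du}u\le e^{-x}\qquad(x\in\mathbb R).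
\]
So a lower bound cannot come from one line on which $e^{e^z}$ is
large. It comes from two adjacent such lines. Let $f$ be any solution. By
periodicity, $f(z+2\pi i)-f(z)$ solves the homogeneous equation and therefore
equals $ce^{e^z}$. At $z=0$,
\begin{equation}\label{eq:mean}
c=f(2\pi i)e^{-1}-f(0)e^{-1}=\int_0^{2\pi i}e^{-e^t}dt
=i\int_0^{2\pi}e^{-e^{i\theta}}d\theta=2\pi i,
\end{equation}
by the mean value property of $u\mapsto e^{-u}$ on the unit circle. Hence
\[
f(z+2\pi i)-f(z)=2\pi i\,e^{e^z},\qquad
\max\bigl(|f(x)|,|f(x+2\pi i)|\bigr)\ge\pi e^{e^x}\quad(x\in\mathbb R).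
\]
With $x=\sqrt{r^2-4\pi^2}$ both points lie in $|z|\le r$, so
$\log\log M(r,f)\ge r-o(1)$. This is the lower bound in \eqref{eq:asym}, since
$M(r,P)=r$. A solution can be small on $\operatorname{Im}z=0$ or on
$\operatorname{Im}z=2\pi$, but not on both.

For general $P$ there is no periodicity, and the argument must be given a form
that survives perturbation. The identity at $z=x$ says that the
integral of $(fe^{-e^z})'=e^{-e^z}$ from $x$ to $x+2\pi i$ is $2\pi i$. The
straight segment is useless for estimates: at its midpoint the integrand has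
modulus $e^{e^x}$, and a small relative error in the integrand swamps the value
$2\pi i$. Take instead the three-sided path
$x\to0\to2\pi i\to x+2\pi i$. On its vertical side the integrand has modulus at most
$e$, and on the horizontal sides it equals $e^{-e^{s}}$, $s=\operatorname{Re}z$, which decays fast
enough to absorb errors of size $o(e^s)$ in the exponent. In the variable
$u=e^z$ the path is a Hankel contour: it comes in along the positive axis, goes once
around the unit circle and returns. The integrand becomes $e^{-u}du/u$, and the value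
$2\pi i$ comes from the residue at $u=0$.

To reduce \eqref{eq:main} to this model, let $\varphi$ be a local inverse of $P$ and
put $g(w)=f(\varphi(w))$. Then
\begin{equation}\label{eq:transported}
g'=e^{w}A\,g+B,\qquad A=R(\varphi)\varphi',\quad B=Q(\varphi)\varphi'.
\end{equation}
For $P=z^n$ and $R=Q=1$ we have $A=B=\frac1nw^{1/n-1}$. These coefficients
have the size of a power of $|w|$, and their logarithmic derivatives are
$O(1/|w|)$: far from $w=0$ they are almost constant on the scale $2\pi$.
Section~\ref{sec:local} proves that these two properties suffice to force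
doubly exponential growth of $g$. Section~\ref{sec:branch} constructs, for arbitrary
$P$, a branch $\varphi$ for which they hold, on a region that is far from $0$,
contains part of the imaginary axis and reaches almost to
$\operatorname{Re}w=M(r,P)$.

\section{A perturbed Hankel integral}\label{sec:local}

\begin{lemma}\label{lem:local}
For every $\kappa\ge1$ there is $Y_0(\kappa)$ with the following property. Let
$Y\ge Y_0(\kappa)$, let $Y\le X\le\kappa Y$, and let
\[
S=\{w:\ -Y/2\le\operatorname{Re}w\le X,\ |\operatorname{Im}w-Y|\le Y/2\}.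
\]
Let $A$ and $B$ be holomorphic and zero-free in a neighborhood of $S$, with
\[
\Bigl|\frac{A'}A\Bigr|\le\frac\kappa Y,\quad
\Bigl|\frac{B'}B\Bigr|\le\frac\kappa Y\quad\text{on }S,\qquad
\bigl|\log|A(iY)|\bigr|\le\kappa\log Y,\quad
\log|B(iY)|\ge-\kappa\log Y .
\]
If $g$ is holomorphic near $S$ and $g'=e^wAg+B$, then
$\max_S|g|\ge\exp\exp(X-3\kappa\log Y)$.
\end{lemma}

\begin{proof}
Put $\varepsilon=\kappa/Y$ and $K=2\kappa^2$. ``For large $Y$'' means for $Y$
above a bound depending only on $\kappa$; we always assume $Y\ge1000\kappa$, so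
that $\varepsilon\le10^{-3}$. The rectangle $S$ is convex, and
$|w-iY|\le\kappa Y+Y/2\le2\kappa Y$ on $S$.

\medskip\noindent\emph{Step 1: absorbing $A$ into the exponential.}
Although $A$ varies slowly, its argument may turn by a bounded amount along $S$, and this
moves the curves on which $e^wA>0$ away from the lines
$\operatorname{Im}w=2\pi k$. We straighten them by taking $v=w+\log A(w)$ as
a new variable. Let $\lambda$ be a logarithm of $A(iY)$ with
$|\operatorname{Im}\lambda|\le\pi$; by hypothesis
$|\operatorname{Re}\lambda|\le\kappa\log Y$. Put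
$V(w)=w+\lambda+\int_{iY}^wA'(t)/A(t)\,dt$. Then $e^{V}=e^wA$, and on $S$
\begin{equation}\label{eq:V}
|V'-1|\le\varepsilon,\qquad|V(w)-w-\lambda|\le\varepsilon\cdot2\kappa Y=K .
\end{equation}
Choose $k\in\mathbb Z$ with $|2\pi k-Y|\le\pi$, put $X'=X-2\kappa\log Y$, which is
at least $Y/2$ for large $Y$, and let
\[
\Sigma=\{v:\ 0\le\operatorname{Re}v\le X',\ 2\pi k\le\operatorname{Im}v\le2\pi(k+1)\}.
\]
For $v\in\Sigma$ we have
$-\kappa\log Y\le\operatorname{Re}(v-\lambda)\le X-\kappa\log Y$ and
$|\operatorname{Im}(v-\lambda)-Y|\le4\pi$. So $v-\lambda$ lies in $S$, at distance at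
least $\kappa\log Y$ from the right side, $Y/2-\kappa\log Y$ from the left side and
$Y/2-4\pi$ from the top and bottom. For large $Y$ these three numbers exceed $K$, and
then the distance from $v-\lambda$ to $\partial S$ exceeds $K$ for all $v$ in a neighborhood of $\Sigma$. For
such $v$ and $w\in\partial S$, \eqref{eq:V} gives
$|(V(w)-v)-(w+\lambda-v)|\le K<|w+\lambda-v|$. By Rouch\'e's theorem the equation
$V(w)=v$ has exactly one solution $w=W(v)$ in the interior of $S$. Since
$V'\ne0$, the function $W$ agrees locally with a holomorphic inverse of $V$. From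
$W'=1/V'(W)$ and $|\log(1+\zeta)|\le2|\zeta|$ for $|\zeta|\le\frac12$ we get
\begin{equation}\label{eq:W}
|W'-1|\le2\varepsilon,\qquad|W'|\le2,\qquad|\log W'|\le2\varepsilon ,
\end{equation}
with the principal logarithm. Since $e^{W(v)}A(W(v))=e^v$, the function
$G(v)=g(W(v))$ satisfies
\[
G'=e^vW'G+b,\qquad b(v)=B(W(v))W'(v).
\]

\medskip\noindent\emph{Step 2: the integrating factor.}
Let $H(v)=1+\int_{2\pi ik}^ve^tW'(t)\,dt$ on $\Sigma$, so that
$(Ge^{-H})'=be^{-H}$. The constant $1=e^{2\pi ik}$ is chosen so that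
$H(v)-e^v=\int_{2\pi ik}^ve^t(W'(t)-1)\,dt$. Write $x=\operatorname{Re}v$ and
integrate first along $\operatorname{Re}t=0$, then horizontally. By \eqref{eq:W},
\begin{equation}\label{eq:H}
|H(v)-e^v|\le2\varepsilon(2\pi+e^x-1)\le4\pi\varepsilon e^x\le13\,\varepsilon e^x
\qquad(v\in\Sigma).
\end{equation}

\medskip\noindent\emph{Step 3: the integral.}
Let $\Gamma\subset\partial\Sigma$ be the polygonal path
\[
v_1=X'+2\pi ik\ \to\ 2\pi ik\ \to\ 2\pi i(k+1)\ \to\ v_2=X'+2\pi i(k+1).
\]
The integrals of $e^{-e^v}$ over the two horizontal sides cancel by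
$2\pi i$-periodicity, and the vertical side gives the integral in \eqref{eq:mean}. So
$\int_\Gamma e^{-e^v}dv=2\pi i$. We compare $be^{-H}$ with $\beta e^{-e^v}$, where
$w_0=W(2\pi ik)$ and $\beta=B(w_0)$. Write $b=\beta e^{\psi}$ with
$\psi(v)=\int_{w_0}^{W(v)}B'(t)/B(t)\,dt+\log W'(v)$. As $\Sigma$ is convex,
$|W(v)-w_0|\le2|v-2\pi ik|\le2(x+2\pi)$, and therefore
\[
|\psi(v)|\le2\varepsilon(x+2\pi+1)\le2(2\pi+1)\varepsilon e^x\le15\,\varepsilon e^x .
\]
With \eqref{eq:H} this gives $be^{-H}=\beta e^{-e^v}e^{\Delta}$, where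
$|\Delta|\le28\,\varepsilon e^x\le\frac12e^x$, and so
\[
|e^\Delta-1|\le|\Delta|e^{|\Delta|}\le28\,\varepsilon\,e^xe^{e^x/2}.
\]
On the horizontal sides $|e^{-e^v}|=e^{-e^x}$, and together they contribute to
$\int_\Gamma|e^{-e^v}||e^\Delta-1||dv|$ at most
\[
2\cdot28\,\varepsilon\int_0^\infty e^xe^{-e^x/2}dx=112\,e^{-1/2}\varepsilon<112\,\varepsilon .
\]
On the vertical side $x=0$ and $|e^{-e^v}|\le e$, so the contribution is at most
$2\pi\cdot e\cdot28\,\varepsilon e^{1/2}<800\,\varepsilon$. The total is less than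
$1000\,\varepsilon\le1$. Hence
\[
\Bigl|\int_\Gamma be^{-H}dv\Bigr|\ge(2\pi-1)|\beta|\ge5|\beta| .
\]

\medskip\noindent\emph{Step 4: the endpoints.}
Since $e^{v_1}=e^{v_2}=e^{X'}$, \eqref{eq:H} gives
$\operatorname{Re}H(v_j)\ge\frac12e^{X'}$. Also $|G(v_j)|\le\max_S|g|$, because
$W(v_j)\in S$. Therefore
\[
5|\beta|\le\bigl|G(v_2)e^{-H(v_2)}-G(v_1)e^{-H(v_1)}\bigr|
\le2\max_S|g|\cdot e^{-e^{X'}/2}.
\]
Integrating $B'/B$ from $iY$ to $w_0$ gives
$\log|\beta|\ge\log|B(iY)|-K\ge-\kappa\log Y-K$. Since $X'\ge Y/2$, we have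
$\frac14e^{X'}\ge\kappa\log Y+K$ for large $Y$, and then
\[
\log\max_S|g|\ge\tfrac12e^{X'}-\kappa\log Y-K\ge\tfrac14e^{X'}
=\tfrac14Y^{\kappa}e^{X-3\kappa\log Y}\ge e^{X-3\kappa\log Y}.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:hyp}
The bound on $B'/B$ protects the residue: for $A=1$, $B=e^w$ all other
hypotheses hold, the integrand is $e^{-u}du$ in the variable $u=e^w$, the Hankel integral
vanishes, and $g\equiv-1$ is a solution. The lower bound for $|B(iY)|$ is needed by
scaling: for $A=1$ and a constant $B=\beta\to0$, the solutions $\beta g_1$ with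
$g_1'=e^wg_1+1$ tend to $0$. The two-sided bound for $|A(iY)|$ controls the
horizontal shift $\operatorname{Re}\lambda$ and keeps $W(\Gamma)$ inside $S$. For
$A=e^{-X}$, $B=1$ we have $|e^wA|\le1$ on $S$, and the solution with $g(iY)=0$ is
bounded by $2\kappa Ye^{2\kappa Y}$, so the lower bound for $|A(iY)|$ cannot be dropped.
\end{remark}

\section{The function $P$ as a local coordinate}\label{sec:branch}

We want to apply Lemma~\ref{lem:local} with $X$ close to $M=M(r,P)$ and with
$\varphi(S)$ inside $|z|<r$. Since $X\le\kappa Y$, the height $Y$ must be a fixed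
multiple $\eta M$ of $M$. Then $|w|$ is comparable to $M$ throughout $S$, so
$\log(w/P(z_0))$ stays bounded on $S$ if $|P(z_0)|=M$. If $P$ behaves like a power
$P(z_0)(z/z_0)^N$ near $z_0$, then a bounded range of this logarithm is covered by points
$z=z_0e^{\tau/N}$ with $\tau$ bounded. A polynomial behaves in this way, with
$N=\deg P$. For transcendental $P$ the Wiman--Valiron theory gives the same behavior near points
of maximum modulus.

Let $P=\sum p_jz^j$ be transcendental. The \emph{maximum term} is
$\mu(r)=\max_j|p_j|r^j\le M(r,P)$, and the \emph{central index} $\nu(r)$ is the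
largest $j$ with $|p_j|r^j=\mu(r)$. The function
$s\mapsto\log\mu(e^s)=\max_j(\log|p_j|+js)$ is continuous, convex and piecewise linear with
slope $\nu(e^s)$, and $\mu(r),\nu(r)\to\infty$ as $r\to\infty$.

\begin{theorem}[Wiman--Valiron; see \cite{hayman}]\label{thm:WV}
Let $P$ be a transcendental entire function and let $\gamma>\frac12$. There is a
set $E_1$ of finite logarithmic measure such that, if $r\notin E_1$, $|z_0|=r$
and $|P(z_0)|=M(r,P)$, then
$P(z)=(1+o(1))(z/z_0)^{\nu(r)}P(z_0)$ uniformly for
$|z-z_0|\le r\nu(r)^{-\gamma}$, as $r\to\infty$, $r\notin E_1$.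
\end{theorem}

We need discs of radius $O(r/\nu(r))$ only, so any $\gamma<1$ will do; take
$\gamma=\frac23$. One more set has to be removed. The inverse branch will satisfy
$|\varphi'|\approx r/(\nu(r)|w|)$, and Lemma~\ref{lem:local} requires this to be at least a
negative power of $M$. So we need an upper bound for $\nu(r)$. Choose $r_0\ge1$
with $\log\mu(r_0)\ge1$ and let $E_2=\{r\ge r_0:\nu(r)>(\log\mu(r))^2\}$. The
substitution $u=\log\mu(r)$, $du=\nu(r)\,dr/r$, gives
\[
\int_{E_2}\frac{dr}r\le\int_{r_0}^\infty\frac{\nu(r)}{(\log\mu(r))^2}\,\frac{dr}r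
=\frac1{\log\mu(r_0)}<\infty .
\]
For transcendental $P$ we put $E=(E_1\cup E_2)\cap[1,\infty)$ and $N=\nu(r)$. For
a polynomial $P$ we put $E=\emptyset$ and $N=\deg P$. In both cases $E$ depends only on
$P$, and
\begin{equation}\label{eq:N}
1\le N\le(\log M(r,P))^2\qquad\text{for all large }r\notin E .
\end{equation}

\begin{lemma}\label{lem:branch}
Let $P$ be a nonconstant entire function, let $0<\eta\le\frac14$, let $R,Q\not\equiv0$ be
polynomials of degree at most $d$, and put $\kappa=1/\eta+3d+9$. For all
sufficiently large $r\notin E$, with $M=M(r,P)$, $Y=\eta M$, $X=(1-3\eta)M$ and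
$S$ as in Lemma~\ref{lem:local}, there is a function $\varphi$ holomorphic near $S$
such that $P(\varphi(w))=w$, $|\varphi|<r$ on $S$, and $X$, $Y$,
$A=R(\varphi)\varphi'$, $B=Q(\varphi)\varphi'$ satisfy all hypotheses of
Lemma~\ref{lem:local}.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (-4.3,0)--(4.5,0) node[right]{$\operatorname{Re}w$};
\draw[->] (0,0)--(0,4.3) node[right]{$\operatorname{Im}w$};
\draw[dashed] (4,0) arc (0:180:4);
\draw[dashed] (0.2,0) arc (0:180:0.2);
\filldraw[fill=gray!20] (-0.3,0.3) rectangle (2.2,0.9);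
\draw[thick] (2,0.5)--(0.05,0.5)--(0.05,0.7);
\draw[thick,->] (0.05,0.7)--(2,0.7);
\draw[dotted] (2.2,0.3)--(2.2,0) node[below]{$X$};
\node[below] at (4,0) {$M$};
\node[below] at (0,0) {$0$};
\node[left] at (-0.3,0.6) {$S$};
\node at (-2,2) {$D$};
\end{tikzpicture}
\caption{The plane of values $w=P(z)$, with $M=M(r,P)$ and $\eta=0.15$. An inverse
branch of $P$ is defined on the half-annulus
$D=\{\operatorname{Im}w>0,\ \eta M/3<|w|<M\}$, between the dashed arcs. The shaded rectangle $S$
is centered at height $\eta M$ and extends to $\operatorname{Re}w=X=(1-3\eta)M$. The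
thick line indicates the path of integration; its height, about $2\pi$, is exaggerated.}
\label{fig:S}
\end{figure}

\begin{proof}
Since $\eta\le\frac14$ we have $Y\le X\le M=Y/\eta\le\kappa Y$, and $Y\ge Y_0(\kappa)$
for large $r$, because $\kappa$ does not depend on $r$. On $S$,
\begin{equation}\label{eq:Ssize}
\tfrac12Y\le\operatorname{Im}w\le|w|\le X+\tfrac32Y=(1-\tfrac32\eta)M ,
\end{equation}
so $S$ is contained in the open half-annulus
$D=\{w:\operatorname{Im}w>0,\ \eta M/3<|w|<M\}$; see Figure~\ref{fig:S}.

\medskip\noindent\emph{Step 1: $P$ is nearly a power.}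
Let $\tau_0=2\pi+2+\log(3/\eta)$. Choose $z_0$ with $|z_0|=r$ and
$P(z_0)=Me^{i\theta_0}$, $-\pi<\theta_0\le\pi$. As $r\to\infty$, $r\notin E$,
\begin{equation}\label{eq:power}
P(z_0e^{\tau/N})=P(z_0)e^\tau(1+o(1))\qquad\text{uniformly for }|\tau|\le\tau_0 .
\end{equation}
For a polynomial this follows from $P(z)=cz^N(1+O(1/|z|))$ and
$|z_0e^{\tau/N}|\ge re^{-\tau_0}$. For transcendental $P$ we have $N\to\infty$, so that
$|z_0e^{\tau/N}-z_0|\le r(e^{\tau_0/N}-1)\le2\tau_0r/N\le rN^{-2/3}$ for large $r$,
and Theorem~\ref{thm:WV} applies. Taking the principal logarithm of the factor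
$1+o(1)$, we write $P(z_0e^{\tau/N})=P(z_0)e^{L(\tau)}$ with
$L(\tau)=\tau+\omega(\tau)$, where $\omega$ is holomorphic and
$|\omega|\le\delta_r$ on $|\tau|\le\tau_0$, and $\delta_r\to0$. Let $r$ be so large that
$\delta_r\le\frac14$.

\medskip\noindent\emph{Step 2: inversion.}
Let $|\ell|<\tau_0-1$. On $|\tau|=\tau_0$ we have
$|\omega(\tau)|\le\frac14<|\tau-\ell|$, so by Rouch\'e's theorem $L(\tau)-\ell$ has
exactly one zero $\tau=\Lambda(\ell)$ in $|\tau|<\tau_0$, and it is simple. Thus
$L'(\Lambda(\ell))\ne0$, the function $\Lambda$ is holomorphic, and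
$|\Lambda(\ell)-\ell|=|\omega(\Lambda(\ell))|\le\delta_r$. Cauchy's estimates for
$\Lambda(\ell)-\ell$ on discs of radius $1$ give, for $|\ell|<\tau_0-2$, the bounds
$|\Lambda'-1|\le\delta_r$ and $|\Lambda''|\le2\delta_r$. Hence
\begin{equation}\label{eq:Lambda}
\tfrac34\le|\Lambda'|\le\tfrac54,\qquad|\Lambda''/\Lambda'|\le\tfrac23
\qquad(|\ell|<\tau_0-2).
\end{equation}
For $w\in D$ put $\ell(w)=\log(|w|/M)+i(\arg w-\theta_0)$ with $0<\arg w<\pi$. This
is a branch of $\log(w/P(z_0))$, and
$|\ell(w)|<\log(3/\eta)+2\pi=\tau_0-2$; this is the reason for the choice of $\tau_0$. Define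
\[
\varphi(w)=z_0\exp\bigl(\Lambda(\ell(w))/N\bigr)\qquad(w\in D).
\]
Then $P(\varphi(w))=P(z_0)e^{\ell(w)}=w$. On $D$ we have $|\varphi|\ge re^{-\tau_0}$, since
$|\Lambda|<\tau_0$. On $S$, by \eqref{eq:Ssize},
$\operatorname{Re}\Lambda(\ell(w))\le\log(1-\frac32\eta)+\delta_r<0$ for large $r$, and so
$|\varphi|<r$. This is where the margin between $X$ and $M$ is used.

\medskip\noindent\emph{Step 3: logarithmic derivatives.}
Since $\ell'(w)=1/w$, differentiation gives
\[
\frac{\varphi'}\varphi=\frac{\Lambda'(\ell)}{Nw},\qquad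
\frac{\varphi''}{\varphi'}=\frac1w\Bigl(\frac{\Lambda'(\ell)}N
+\frac{\Lambda''(\ell)}{\Lambda'(\ell)}-1\Bigr),
\]
where the second formula is the logarithmic derivative of
$\varphi'=\varphi\,\Lambda'(\ell)/(Nw)$. By \eqref{eq:Lambda}, $\varphi'\ne0$ on $D$. By
\eqref{eq:Lambda} and \eqref{eq:Ssize}, on $S$,
\[
|\varphi'/\varphi|\le\frac{5}{4|w|}\le\frac3Y,\qquad
|\varphi''/\varphi'|\le\frac{\frac54+\frac23+1}{|w|}\le\frac6Y .
\]
Now we use that $R$ and $Q$ are nonzero polynomials. For large $|z|$ we have
$R(z)\ne0$ and $|zR'(z)/R(z)|\le d+1$, because $zR'/R\to\deg R$; the same holds for $Q$.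
As $|\varphi|\ge re^{-\tau_0}\to\infty$, the functions $A$ and $B$ are zero-free on $D$
for large $r$, and on $S$
\[
\Bigl|\frac{A'}A\Bigr|=\Bigl|\frac{\varphi R'(\varphi)}{R(\varphi)}\cdot
\frac{\varphi'}\varphi+\frac{\varphi''}{\varphi'}\Bigr|\le\frac{3(d+1)+6}Y\le\frac\kappa Y .
\]
Replacing $R$ by $Q$ gives the bound for $B'/B$.

\medskip\noindent\emph{Step 4: size at $iY$.}
By \eqref{eq:MP}, $Y^2\ge(\eta c_0r)^2\ge r$ for large $r$, so $\log r\le2\log Y$. By
\eqref{eq:N}, $1\le N\le(\log M)^2\le\eta M=Y$ for large $r\notin E$. In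
\[
\log|\varphi'(iY)|=\log|\varphi(iY)|+\log|\Lambda'(\ell(iY))|-\log N-\log Y
\]
the first term lies in $[0,\log r]$ once $r\ge e^{\tau_0}$, and the second has
modulus at most $1$. So $|\log|\varphi'(iY)||\le5\log Y$ for large $r$. For
$re^{-\tau_0}\le|z|\le r$ we have $\log|R(z)|=\deg R\cdot\log r+O(1)$, hence
$|\log|R(\varphi(iY))||\le(d+1)\log r\le2(d+1)\log Y$ for large $r$, and the same bound holds for $Q$.
Thus $|\log|A(iY)||$ and $|\log|B(iY)||$ are at most $(2d+7)\log Y\le\kappa\log Y$.
\end{proof}

\section{Proofs of the theorem and the corollaries}\label{sec:proofs}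

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $E$ be the set defined in Section~\ref{sec:branch}. The upper bound in
\eqref{eq:asym} is Proposition~\ref{prop:upper}. For the lower bound fix
$\eta\in(0,\frac14]$, and for large $r\notin E$ take $\varphi$ from
Lemma~\ref{lem:branch}. The function $g=f\circ\varphi$ satisfies
\eqref{eq:transported}, and $\max_S|g|\le M(r,f)$ by the maximum principle, since
$|\varphi|<r$ on $S$. Lemma~\ref{lem:local} gives
\[
\log\log M(r,f)\ge(1-3\eta)M(r,P)-3\kappa\log\bigl(\eta M(r,P)\bigr).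
\]
As $\kappa$ is independent of $r$ and $M(r,P)\to\infty$, the lower limit of
$\log\log M(r,f)/M(r,P)$ as $r\to\infty$, $r\notin E$, is at least $1-3\eta$. The
set $E$ does not depend on $\eta$, so we may let $\eta\to0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:hyper}]
Let $P=cz^n+\cdots$ be a polynomial. Then $E=\emptyset$, and \eqref{eq:asym} says
that $\log\log M(r,f)\sim|c|r^n$ as $r\to\infty$. By \eqref{eq:TM}, for every
$\delta>0$ and large $r$,
\[
\log\log M\Bigl(\frac r{1+\delta},f\Bigr)-\log\frac{2+\delta}\delta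
\le\log T(r,f)\le\log\log M(r,f).
\]
So the upper and lower limits of $\log T(r,f)/(|c|r^n)$ lie in
$[(1+\delta)^{-n},1]$. Letting $\delta\to0$ we obtain $\log T(r,f)\sim|c|r^n$, and
then $\log\log T(r,f)/\log r\to n$.

Let $P$ be transcendental. The exceptional set is removed by monotonicity. The interval
$[r/2,r]$ has logarithmic measure $\log2$, while that of $E\cap[r/2,\infty)$
tends to $0$; so for large $r$ there is $r'\in[r/2,r]\setminus E$. By
\eqref{eq:asym},
\[
\log\log M(r,f)\ge\log\log M(r',f)\ge\tfrac12M(r',P)\ge\tfrac12M(r/2,P).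
\]
By \eqref{eq:TM} with $\delta=1$,
$\log T(2r,f)\ge\frac12M(r/2,P)-\log3\ge\frac14M(r/2,P)$ for large $r$. Since
$\log M(r/2,P)/\log 2r\to\infty$ by \eqref{eq:MP}, it follows that
$\log\log T(r,f)/\log r\to\infty$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:share}]
An entire function without zeros has an entire logarithm, so
$(f'-a)/(f-a)=e^P$ with $P$ entire. Suppose that $P$ is nonconstant.

If $a\not\equiv0$, then $F=f-a$ satisfies
$F'-e^PF=(f'-a')-(f'-a)=a-a'$. The polynomial $a-a'$ is not identically zero,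
because it has the same leading term as $a$. By Corollary~\ref{cor:hyper}, $\sigma_2(F)$ is a
positive integer or infinity. From
$\log^+|x+y|\le\log^+|x|+\log^+|y|+\log2$ we get $T(r,f)=T(r,F)+O(\log r)$. Since
$\log r=o(T(r,F))$ by Corollary~\ref{cor:hyper}, this gives
$\sigma_2(f)=\sigma_2(F)$, contrary to the hypothesis.

If $a\equiv0$, the equation $f'=e^Pf$ is homogeneous and Theorem~\ref{thm:main}
does not apply. But then $f=Ce^h$ with $h'=e^P$, and $C\ne0$ because $f$ is nonconstant.
Lemma~\ref{lem:orders} gives $\sigma_2(f)=\deg P$, again a positive integer or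
infinity. So $P$ is constant in both cases.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Growth of solutions of a class of complex differential equations},
\texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/85096}.

\bibitem{hayman}
W.~K.~Hayman, \emph{The local growth of power series: a survey of the
Wiman--Valiron method}, Canad. Math. Bull. \textbf{17} (1974), 317--358.

\end{thebibliography}
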